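
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Equifocal hypersurfaces in the Cayley projective plane are homogeneous}


\begin{abstract}
A compact connected two-sided hypersurface of a symmetric space is equifocal if the positions and multiplicities of its focal points are the same along all its normal geodesics. We prove that every equifocal hypersurface of the Cayley projective plane is an orbit of a group of isometries, as conjectured in \cite{Mult}. It is either a geodesic sphere or a tube around a totally geodesic quaternionic projective plane. The proof counts focal points: every normal geodesic of every submanifold carries exactly $22$ of them per period, counted with multiplicity. In the nontrivial case this forces the shape operators of the $8$-dimensional focal submanifold to satisfy $A_\zeta^2=c^2|\zeta|^2$. Since $\mathbb R^8$ does not carry eight anticommuting symmetric involutions,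 $c$ must vanish.
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $M$ be a hypersurface with unit normal field $\xi$ in a compact symmetric space $N$. Push $M$ along its normal geodesics, $f_t(x)=\exp(t\xi_x)$. The times $t$ at which $df_t$ degenerates at $x$, together with the dimensions of the kernels, are the \emph{focal data} of $M$ at $x$. If $M$ is an orbit of a connected group of isometries, the group preserves $\xi$ and permutes the normal geodesics transitively, so the focal data are the same at all points. We ask for the converse: does constancy of the focal data produce a group?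

For a curve in the round sphere $S^2$ it does. The Jacobi field along the normal geodesics of a curve with geodesic curvature $\kappa$ has signed length $\cos t-\kappa\sin t$ and vanishes where $\cot t=\kappa$. Constant focal data therefore mean constant curvature, and the curve is a circle. In higher dimension the focal data say much less about the shape operator $S$. In the Cayley projective plane, of dimension $16$, the symmetric matrix $S$ has $120$ independent entries. The focal data at a point amount to $22$ real numbers (Lemma~\ref{lem:count}), the zeros of a determinant in which $S$ is mixed with a curvature operator that need not commute with it. In general the focal data thus do not determine $S$ pointwise, and homogeneity has to come from somewhere else.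

\subsection*{Definitions and the result}

Let $N$ be a compact symmetric space of semi-simple type, $M\to N$ an immersion with normal bundle $\mathcal V(M)$, and $\eta:\mathcal V(M)\to N$ the restriction of $\exp$. A normal vector $v$ is a \emph{multiplicity $m$ focal normal}, and $\exp(v)$ a \emph{multiplicity $m$ focal point}, if $v$ is a singular point of $\eta$ and $\dim\ker d\eta_v=m$. The focal data of $M$ are the set of all pairs $(v,m)$ such that $v$ is a multiplicity $m$ focal normal. A connected, compact, immersed submanifold is called equifocal if $\mathcal V(M)$ is globally flat and abelian and the focal data are invariant under normal parallel translation. Here, following Terng and Thorbergsson, \emph{globally flat} means that the normal connection has trivial holonomy, and \emph{abelian} means that each $\exp(\mathcal V_x(M))$ is contained in a flat of $N$. In codimension one the second property is automatic, the first one says that $M$ is two-sided, and the definition reduces to the following.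

\begin{definition}
A connected, compact, immersed hypersurface $i:M\to N$ is \emph{equifocal} if it has a global unit normal field $\xi$ and, for each $t\in\mathbb R$, the dimension of $\ker d\eta_{t\xi_x}$ does not depend on $x\in M$.
\end{definition}

We write $\mathbb OP^2=F_4/\mathrm{Spin}(9)$ for the Cayley projective plane with its standard symmetric metric; in \cite{Mult} it is denoted by $QP^2$. A hypersurface of $\mathbb OP^2$ is \emph{homogeneous} if it is an orbit of a closed subgroup of the isometry group $F_4$. The focal points of an equifocal hypersurface $M\subset\mathbb OP^2$ fill out two focal submanifolds $M_1$ and $M_2$. The multiplicity of the focal normals with end points on $M_i$ is a constant $m_i=15-\dim M_i$, and $(m_1,m_2)$ is called the pair of \emph{multiplicities} of $M$. It is defined up to order.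

Two families of homogeneous examples are known.
\begin{itemize}
\item $\mathrm{Spin}(9)$ has principal orbits $\mathrm{Spin}(9)/\mathrm{Spin}(7)\cong S^{15}$ that are equifocal, with $M_1\cong S^8$, $M_2$ a point, and multiplicities $(7,15)$.
\item The subgroup $G'=(\mathrm{Sp}(3)\times\mathrm{Sp}(1))/\mathbb Z_2$ of $F_4$ has principal orbits that are equifocal, with $M_1\cong S^{11}$, $M_2\cong\mathbb HP^2$, and multiplicities $(4,7)$.
\end{itemize}

\begin{theorem}[{\cite[Theorem 5.1]{Mult}}]\label{thm:mult}
There is an equifocal hypersurface in $\mathbb OP^2$ with multiplicities $(m_1,m_2)$ if and only if $(m_1,m_2)$ is, up to order, $(7,15)$ or $(4,7)$.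
\end{theorem}

Conjecture~5.8 of \cite{Mult} states that every equifocal hypersurface in $\mathbb OP^2$ is homogeneous. We prove it.

\begin{theorem}\label{thm:main}
Let $i:M\to\mathbb OP^2$ be an equifocal hypersurface. Then $i$ is an embedding onto an orbit of a closed connected subgroup of $F_4$. If the multiplicities are $(7,15)$, then $i(M)$ is a geodesic sphere, an orbit of a conjugate of $\mathrm{Spin}(9)$. If they are $(4,7)$, then $i(M)$ is an orbit of a conjugate of $G'$, namely a tube around a totally geodesic $\mathbb HP^2$.
\end{theorem}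

Section~\ref{sec:complements} adds a classification up to congruence, a version without compactness that does not use Theorem~\ref{thm:mult}, and the equivalence of equifocality with the isoparametric condition, that is, with constancy of the mean curvatures of the parallel hypersurfaces.

\subsection*{The idea}

If a focal multiplicity is $15$, the corresponding focal map $f_s$ has zero differential: all normal geodesics pass through one point at time $s$, and $M$ lies on a geodesic sphere. The case $(4,7)$ is the real one. There $M$ lies on a tube around an $8$-dimensional focal submanifold $Q$, so we have to show that $Q$ is always an open piece of the same $\mathbb HP^2$ up to isometries. Three observations do this.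

First, along any normal geodesic of any submanifold of $\mathbb OP^2$ there are exactly $22$ focal points per period, counted with multiplicity. Since $22=7+4+7+4$ is, up to order, the only way to write $22$ with summands $4$ and $7$, and since the focal points on a normal geodesic of $Q$ are symmetric about the foot point, their positions are forced: they are equally spaced by a quarter period.

Second, the kernels at one quarter and at one half of the period give algebraic equations for the shape operators $A_\zeta$ of $Q$ and for the position of the normal space $\nu$ relative to the octonionic lines. The outcome is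
\[
A_\zeta^2=c^2|\zeta|^2\qquad(\zeta\in\nu),
\]
where $c\in[0,1]$ is a number attached to $\nu$. Section~\ref{sec:mini} shows the same computation by hand for surfaces in $\mathbb CP^2$.

Third, if $c\ne0$, the operators $A_\zeta/c$ for an orthonormal basis of $\nu\cong\mathbb R^8$ are eight anticommuting symmetric involutions of $\mathbb R^8$. These do not exist, so $Q$ is totally geodesic. The same analysis shows that its tangent planes form a single $\mathrm{Spin}(9)$-orbit, so $Q$ is congruent to an open part of the known focal $\mathbb HP^2$.

\section{The Cayley plane: lines and Jacobi fields}\label{sec:prelim}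

\subsection{Octonionic lines}

Recall that $\mathbb O$ is an $8$-dimensional normed algebra, $|xy|=|x||y|$, in which any two elements generate an associative subalgebra. In particular $\bar u(ux)=|u|^2x$ and $(yx^{-1})x=y$ for $x\neq0$. The adjoint of left multiplication by $u$ is left multiplication by $\bar u$. For $v=(r,u)\in\mathbb R\oplus\mathbb O=\mathbb R^9$ put
\[
I_v(x,y)=(rx+\bar uy,\;ux-ry)\qquad\text{on }\mathbb O^2=\mathbb R^{16}.
\]
Then $I_v$ is symmetric, $I_v^2=|v|^2$, and by polarization
\begin{equation}\label{eq:cliff}
I_vI_w+I_wI_v=2\langle v,w\rangle .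
\end{equation}
For $v\in S^8$ let $\ell(v)$ be the $+1$-eigenspace of $I_v$; we call it a \emph{line}. Solving $ux-ry=y$ gives
\[
\ell(v)=\ell_m:=\{(x,mx):x\in\mathbb O\},\quad m=\frac{u}{1+r}\quad(r\ne-1),\qquad\text{and}\qquad \ell(-1,0)=\ell_\infty:=\{(0,y)\}.
\]
So lines have dimension $8$, and $v\mapsto m$ is stereographic projection of $S^8$ from $(-1,0)$. The line $\ell(-v)$ is the orthogonal complement of $\ell(v)$, so $\operatorname{tr}I_v=0$. Every nonzero vector $(x,y)$ lies on exactly one line: on $\ell_m$ with $m=yx^{-1}$ if $x\ne0$, and on $\ell_\infty$ if $x=0$. Hence distinct lines meet only in $0$. For $\theta,\theta'\in\ell(v)$ and $w\in\mathbb R^9$, since $I_v\theta=\theta$ and $I_v\theta'=\theta'$,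
\begin{equation}\label{eq:h}
\langle I_w\theta,\theta'\rangle=\tfrac12\langle(I_wI_v+I_vI_w)\theta,\theta'\rangle=\langle v,w\rangle\langle\theta,\theta'\rangle .
\end{equation}

The group $\mathrm{Spin}(9)$ consists of the products of an even number of operators $I_v$, $v\in S^8$. It covers $SO(9)$ by $g\mapsto g'$, where $gI_vg^{-1}=I_{g'v}$; so $g\,\ell(v)=\ell(g'v)$, and $\mathrm{Spin}(9)$ is transitive on lines. It is also transitive on the unit sphere $S^{15}$. See \cite{Harvey}.

\subsection{The Cayley plane}

From now on $N=\mathbb OP^2$, scaled so that its sectional curvatures fill $[1,4]$. We use the following standard facts \cite[Ch.~3]{Besse}.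
\begin{itemize}
\item[(F1)] $F_4$ is transitive on $N$. At a base point $o$, $T_oN$ can be identified with $\mathbb O^2$ so that the isotropy group acts as $\mathrm{Spin}(9)$. Transporting this by elements of $F_4$, we identify every $T_pN$ with $\mathbb O^2$, uniquely up to $\mathrm{Spin}(9)$. Hence the set of lines and the family $\{I_v:v\in S^8\}$ are well defined on each $T_pN$, and the differentials of elements of $F_4$ preserve them.
\item[(F2)] For a unit vector $\zeta\in T_pN$ let $L_\zeta$ be the line containing $\zeta$. Then $R_\zeta=R(\cdot,\zeta)\zeta$ equals $4$ on $V_4=V_4(\zeta):=L_\zeta\cap\zeta^\perp$, of dimension $7$, and $1$ on $V_1=V_1(\zeta):=L_\zeta^\perp$, of dimension $8$.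
\item[(F3)] Geodesics are closed of length $\pi$, and the injectivity radius is $\pi/2$.
\end{itemize}

Write $\gamma_\zeta(t)=\exp(t\zeta)$. Subscripts $4$ and $1$ denote components in $V_4(\zeta)$ and $V_1(\zeta)$. Since the curvature tensor is parallel, the Jacobi field $J\perp\gamma_\zeta'$ with $J(0)=a$, $J'(0)=b$ is, in a parallel frame,
\begin{equation}\label{eq:jac}
J(t)=\cos2t\,a_4+\cos t\,a_1+\tfrac12\sin2t\,b_4+\sin t\,b_1 .
\end{equation}

\subsection{Jacobi fields of a submanifold}\label{sub:QJ}

Let $Q\subset N$ be an embedded submanifold of dimension $15-m$, $0\le m\le15$. For $p\in Q$ put $T=T_pQ$ and $\nu=\nu_pQ$, so that $\dim\nu=m+1$. Let $\pi_T,\pi_\nu$ be the orthogonal projections of $T_pN$ onto $T,\nu$, and let $A_\zeta$ be the shape operator, $A_\zeta a=-\pi_T(\nabla_a\zeta)$, where $\zeta$ is extended to a normal field. The unit normal bundle $U\nu Q$ has dimension $15$. For $\zeta\in U\nu Q$, the variation fields of the geodesics $t\mapsto\exp(t\zeta_\varepsilon)$, with $\zeta_\varepsilon$ a curve in $U\nu Q$ through $\zeta$, are exactly the Jacobi fields with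
\begin{equation}\label{eq:init}
J(0)=a\in T,\qquad J'(0)=b=n-A_\zeta a,\quad n\in\nu\cap\zeta^\perp .
\end{equation}
We call them the \emph{$Q$-Jacobi fields} along $\gamma_\zeta$. They are orthogonal to $\gamma_\zeta'$. Since $\zeta^\perp=T\oplus(\nu\cap\zeta^\perp)$, writing $w=a+n$ we may collect them in an endomorphism of $\zeta^\perp$,
\begin{equation}\label{eq:D}
D^Q_\zeta(t)w=\cos2t\,a_4+\cos t\,a_1+\tfrac12\sin2t\,b_4+\sin t\,b_1,\qquad b=n-A_\zeta a .
\end{equation}
Put $\delta^Q_\zeta(t)=\det D^Q_\zeta(t)$. Two values will be needed again and again: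
\begin{equation}\label{eq:values}
D^Q_\zeta(\tfrac\pi2)w=-a_4+b_1,\qquad D^Q_\zeta(\tfrac\pi4)w=\tfrac1{\sqrt2}(a_1+b_1)+\tfrac12b_4 .
\end{equation}
If $J$ is a $Q$-Jacobi field along $\gamma_\zeta$ with data $(a,n)$, then $t\mapsto J(-t)$ starts with $a$ and has initial derivative $A_\zeta a-n=-A_{-\zeta}a+(-n)$, so it is a $Q$-Jacobi field along $\gamma_{-\zeta}$. Hence
\begin{equation}\label{eq:reverse}
\dim\ker D^Q_{-\zeta}(t)=\dim\ker D^Q_\zeta(-t).
\end{equation}

The case $m=0$ covers hypersurfaces; an immersed hypersurface $M$ is locally embedded, so everything applies to it. With unit normal field $\xi$ and shape operator $S$ we write $\gamma_x=\gamma_{\xi_x}$, $D_x=D^M_{\xi_x}$, $\delta_x=\delta^M_{\xi_x}$, and $J_w=D_x(\cdot)w$ for the field with $J_w(0)=w$, $J_w'(0)=-Sw$. Here $D_x(0)=1$. Identifying $\mathcal V(M)$ with $M\times\mathbb R$, we have $d\eta_{t\xi_x}(w,\lambda)=J_w(t)+\lambda\gamma_x'(t)$ with $J_w\perp\gamma_x'$. Thus $\dim\ker d\eta_{t\xi_x}=\dim\ker D_x(t)$: the focal data record the times $t$ at which $D_x(t)$ is singular and the dimensions of its kernels.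

\section{The argument in miniature: surfaces in $\mathbb CP^2$}\label{sec:mini}

Before the general proof we carry out its central computation where it can be done by hand. In $\mathbb CP^2$ with curvatures in $[1,4]$ the role of the octonionic line through $\zeta$ is played by the complex line: $R_\zeta$ is $4$ on $V_4=\mathbb R\,i\zeta$ and $1$ on $V_1=(\mathbb C\zeta)^\perp$. With these spaces, of dimensions $1$ and $2$, formulas \eqref{eq:jac}--\eqref{eq:reverse} remain valid.

Let $Q\subset\mathbb CP^2$ be a surface such that, for \emph{every} unit normal $\zeta$, the endomorphism $D^Q_\zeta(t)$ of the $3$-space $\zeta^\perp$ has a one-dimensional kernel at each of $t=\frac\pi4,\frac\pi2,\frac{3\pi}4$. (At $t=0$ the kernel is the line $\nu\cap\zeta^\perp$ anyway.) Fix $p\in Q$ and let $\kappa\in[0,1]$ be the absolute value of $\langle i\zeta,n_0\rangle$ for an orthonormal basis $\zeta,n_0$ of the plane $\nu$; it does not depend on the basis, because $\langle i\,\cdot,\cdot\rangle$ is skew. We claim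
\begin{equation}\label{eq:mini}
A_\zeta^2=\kappa^2\qquad\text{for every unit }\zeta\in\nu .
\end{equation}

\emph{Case $\kappa<1$.} Choose the sign of $n_0$ so that $i\zeta=\kappa n_0+\lambda a_0$, with $\lambda=\sqrt{1-\kappa^2}>0$ and $a_0\in T$ a unit vector, and complete $a_0$ to an orthonormal basis $b_0,a_0$ of $T$. Then $V_4=\mathbb R\,i\zeta$, and $V_1$ has the orthonormal basis $b_0$, $e_0=\lambda n_0-\kappa a_0$. Put $a=ya_0+zb_0$ and $n=qn_0$.

At $t=\frac\pi2$, \eqref{eq:values} vanishes iff $a_4=0$ and $(n-A_\zeta a)_1=0$. The first equation is $y\lambda=0$, so $y=0$. The second then reads $z\langle A_\zeta b_0,b_0\rangle=0$ in the $b_0$-direction, while the $e_0$-direction, where $n$ has coefficient $q\lambda$, determines $q$ from $z$. So the kernel is one-dimensional iff $\langle A_\zeta b_0,b_0\rangle=0$. We write $\beta=\langle A_\zeta b_0,a_0\rangle$ and $g=\langle A_\zeta a_0,a_0\rangle$.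

At $t=\frac\pi4$, \eqref{eq:values} vanishes iff $n-A_\zeta a=-a_1$. The normal component determines $n$, and the tangential one reads $A_\zeta a=\pi_T(a_1)$. Here $\pi_T((b_0)_1)=b_0$ and $\pi_T((a_0)_1)=\pi_T(-\kappa e_0)=\kappa^2a_0$. In the basis $b_0,a_0$ we thus need
\[
\det\left[\begin{pmatrix}0&\beta\\ \beta&g\end{pmatrix}-\begin{pmatrix}1&0\\0&\kappa^2\end{pmatrix}\right]=\kappa^2-g-\beta^2=0 .
\]
The kernel at $\frac{3\pi}4\equiv-\frac\pi4$ is, by \eqref{eq:reverse}, the same condition for $-\zeta$: replace $A_\zeta$ by $-A_\zeta$ and get $\kappa^2+g-\beta^2=0$. Hence $g=0$, $\beta^2=\kappa^2$, which is \eqref{eq:mini}.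

\emph{Case $\kappa=1$.} Now $\nu$ is a complex line, $V_4=\mathbb Rn_0$ and $V_1=T$, and $D^Q_\zeta(\frac\pi4)(a+n)=\frac1{\sqrt2}(a-A_\zeta a)+\frac12n$. So $\dim\ker(A_\zeta-1)=1$, and the same for $-\zeta$ gives $\dim\ker(A_\zeta+1)=1$. Again \eqref{eq:mini} holds.

\begin{remark}\label{rem:conic}
Polarizing \eqref{eq:mini} gives two symmetric $2\times2$ matrices with square $\kappa^2$ that anticommute. For $\kappa\ne0$ such matrices exist, so \eqref{eq:mini} alone does not make $Q$ totally geodesic. In fact both $\kappa=0$ and $\kappa=1$ occur. For $\mathbb RP^2$ we have $\kappa=0$, $A=0$, and the conditions above hold. For the conic $z_0^2+z_1^2+z_2^2=0$ we have $\kappa=1$ and $A_\zeta^2=1$. Indeed, it is an orbit of $SO(3)$, so its curvature $K$ is constant. It is a $2$-sphere with twice the area $\pi$ of a complex line, so $2\pi K=4\pi$ and $K=2$. The Gauss equation for a complex curve whose shape operators have eigenvalues $\pm\lambda$ reads $K=4-2\lambda^2$, so $\lambda=1$. Hence $\ker(A_\zeta\mp1)$ are one-dimensional, as required at $\frac\pi4$ and $\frac{3\pi}4$. Since $A_\zeta$ is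 invertible, the kernel at $\frac\pi2$, which is $\ker A_\zeta\oplus\mathbb Rn_0$, is also one-dimensional.

In the Cayley plane the same scheme will give $A_\zeta^2=c^2|\zeta|^2$ on $T\cong\mathbb R^8$ for all $\zeta$ in $\nu\cong\mathbb R^8$. The analogue of the conic is then excluded, because there is no room for it in $\mathbb R^8$ (Lemma~\ref{lem:clifford}).
\end{remark}

Two points of this computation need work in general. The hypothesis was imposed on every unit normal of $Q$, and on $\zeta$ and $-\zeta$ simultaneously; a hypersurface $M$ gives it at first only on an open set of normals. Furthermore, the position of a real plane in $\mathbb C^2$ relative to the complex lines is described by the single number $\kappa$; for an $8$-plane in $\mathbb O^2$ we have to find out what replaces it.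

\section{Counting and locating focal points}\label{sec:count}

\subsection{Twenty-two focal points}

\begin{lemma}\label{lem:count}
Let $Q\subset N$ be a submanifold, $\zeta$ a unit normal vector of $Q$, $D=D^Q_\zeta$ and $\delta=\delta^Q_\zeta$.
\begin{itemize}
\item[(i)] The order of $t_0\in\mathbb R$ as a zero of $\delta$ is $\dim\ker D(t_0)$.
\item[(ii)] All complex zeros of $\delta$ are real.
\item[(iii)] $\delta$ has period $\pi$ and exactly $22$ zeros in $\mathbb R/\pi\mathbb Z$, counted with order. It is a Laurent polynomial in $e^{it}$ with exponents in $[-22,22]$, and the coefficients of $e^{\pm22it}$ are nonzero.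
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $w=a+n$, $\tilde w=\tilde a+\tilde n$. The Wronskian $\langle Dw,D'\tilde w\rangle-\langle D'w,D\tilde w\rangle$ is constant in $t$ because $R_\zeta$ is symmetric, and at $t=0$ it equals $\langle a,\tilde n-A_\zeta\tilde a\rangle-\langle n-A_\zeta a,\tilde a\rangle=0$ because $A_\zeta$ is symmetric and $T\perp\nu$. Put $K=\ker D(t_0)$. For $k\in K$ and any $w$ we get $\langle D'(t_0)k,D(t_0)w\rangle=\langle D(t_0)k,D'(t_0)w\rangle=0$. So $D'(t_0)K\perp\operatorname{im}D(t_0)$. A Jacobi field that vanishes at $t_0$ together with its derivative is zero, and then $a=0$, $n=0$. So $D'(t_0)$ is injective on $K$, and by dimension $D'(t_0)K=(\operatorname{im}D(t_0))^\perp$. Extend a basis $k_1,\dots,k_q$ of $K$ by $w_1,\dots,w_{15-q}$ to a basis of $\zeta^\perp$. As $D(t)k_j=(t-t_0)D'(t_0)k_j+O((t-t_0)^2)$, up to a nonzero constant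
\[
\delta(t)=(t-t_0)^q\bigl(\det[D'(t_0)k_1,\dots,D'(t_0)k_q,D(t_0)w_1,\dots,D(t_0)w_{15-q}]+O(t-t_0)\bigr).
\]
The columns span $D'(t_0)K\oplus\operatorname{im}D(t_0)=\zeta^\perp$, so the determinant on the right is nonzero.

(ii) By \eqref{eq:D}, $D(t)$ is entire in $t$. Let $D(z_0)w=0$ with $z_0\ne0$ and $0\ne w=a+n$ in the complexification of $\zeta^\perp$. Put $y(\sigma)=D(\sigma z_0)w$ for $\sigma\in[0,1]$. Then $y''=-z_0^2R_\zeta y$, $y(0)=a$, $y'(0)=z_0(n-A_\zeta a)$, $y(1)=0$. Integrating $\langle y'',y\rangle$ (Hermitian product) by parts and using $\langle n,a\rangle=0$,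
\[
-z_0^2\int_0^1\langle R_\zeta y,y\rangle=-\langle y'(0),y(0)\rangle-\int_0^1|y'|^2=z_0\langle A_\zeta a,a\rangle-\int_0^1|y'|^2 .
\]
So $z_0$ is a root of the quadratic equation
\[
z^2\int_0^1\langle R_\zeta y,y\rangle+z\,\langle A_\zeta a,a\rangle-\int_0^1|y'|^2=0
\]
with real coefficients. Since $w\ne0$ and $z_0\neq0$, the initial values $y(0),y'(0)$ do not both vanish, so $y\not\equiv0$. As $R_\zeta$ is positive definite on $\zeta^\perp$, the leading coefficient is positive. The constant term is negative: if $y'\equiv0$ then $y\equiv y(1)=0$. Hence both roots are real.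

(iii) In \eqref{eq:D} the $V_4$-rows of $D(t)$ have exponents in $[-2,2]$ and the $V_1$-rows in $[-1,1]$, so $\delta$ has exponents in $[-22,22]$, as $7\cdot2+8=22$. The coefficients of $e^{2it}$ in the $V_4$-rows and of $e^{it}$ in the $V_1$-rows are
\[
\tfrac12a_4+\tfrac1{4i}b_4=\tfrac1{4i}(2i\,a_4+b_4),\qquad \tfrac12a_1+\tfrac1{2i}b_1=\tfrac1{2i}(i\,a_1+b_1).
\]
So, up to a nonzero factor, the coefficient of $e^{22it}$ is the determinant of $a+n\mapsto i(2a_4+a_1)+n-A_\zeta a$ on the complexification of $\zeta^\perp$. If this vector is $0$, the imaginary part of its Hermitian product with $a$ is $2|a_4|^2+|a_1|^2=0$; so $a=0$ and then $n=0$. Hence the coefficient is nonzero. As $\delta$ is real on $\mathbb R$, the coefficient of $e^{-22it}$ is nonzero too. Thus $\delta$ has $44$ zeros in $\mathbb C/2\pi\mathbb Z$. Finally $D(t+\pi)$ is obtained from $D(t)$ by changing the sign of the $8$ rows of $V_1$, so $\delta(t+\pi)=\delta(t)$. Hence there are $22$ zeros in $\mathbb C/\pi\mathbb Z$, all real by (ii).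
\end{proof}

\subsection{Focal sheets}\label{sub:sheets}

For the rest of this section, $i:M\to N$ is a connected immersed hypersurface with unit normal field $\xi$ and \emph{invariant focal data}: the zeros $t_j\in\mathbb R/\pi\mathbb Z$ of $\delta_x$ and their orders $\mu_j=\dim\ker D_x(t_j)$ do not depend on $x$. Compactness is not assumed. By Lemma~\ref{lem:count} and $\delta_x(0)=1$,
\begin{equation}\label{eq:22}
\sum_j\mu_j=22,\qquad t_j\not\equiv0 .
\end{equation}

Let $s$ be a zero of order $m\ge1$. As $(df_s)_xw=J_w(s)$, the map $f_s(x)=\gamma_x(s)$ has constant rank $15-m$. By the rank theorem every point of $M$ has a connected neighborhood $V$ such that $Q=f_s(V)$ is an embedded submanifold of dimension $15-m$ and $f_s:V\to Q$ is a submersion. We call $Q$ a \emph{focal sheet}. Since $J_w(s)\perp\gamma_x'(s)$, the vector $\zeta(x):=\gamma_x'(s)$ is a unit normal of $Q$ at $f_s(x)$. The map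
\begin{equation}\label{eq:zeta}
\zeta:V\to U\nu Q,\qquad x\mapsto\gamma'_x(s),
\end{equation}
is an immersion, since $d\zeta(w)=0$ means $J_w(s)=J_w'(s)=0$ and hence $w=0$. Both sides have dimension $15$, so $\zeta$ is a local diffeomorphism. Consequently the fields $t\mapsto J_w(s+t)$ are exactly the $Q$-Jacobi fields along $\gamma_{\zeta(x)}$. In other words, in parallel frames $D^Q_{\zeta(x)}(t)$ and $D_x(s+t)$ differ by isomorphisms that do not depend on $t$.

This controls the focal points of $Q$ along the normals in $\zeta(V)$, an open set of $U\nu Q$, but possibly not along their opposites. The next lemma passes to all normals. Lemma~\ref{lem:count} is what makes this possible: an analytic family of functions vanishing to prescribed orders with total $22$ has no zeros left to spend elsewhere.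

\begin{lemma}\label{lem:all}
Let $Q$ be a focal sheet for a zero $s$ of order $m\ge1$, $p\in Q$, and let $\zeta\in\nu_pQ$ be an arbitrary unit vector. Then $\dim\ker D^Q_\zeta(t)$ equals $\mu_j$ if $t\equiv t_j-s$ mod $\pi$, and $0$ for all other real $t$. Consequently $\{(t_j,\mu_j)\}\subset\mathbb R/\pi\mathbb Z\times\mathbb N$ is invariant under $t\mapsto2s-t$.
\end{lemma}

\begin{proof}
We first check that $\delta^Q_\zeta(t)$ is real-analytic in $(\zeta,t)\in S(\nu_p)\times\mathbb R$, where $S(\nu_p)$ is the unit sphere of $\nu_p=\nu_pQ$. By \eqref{eq:h}, $L_\zeta=\ell(h(\zeta))$ with $h(\zeta)=(\langle I_{e_1}\zeta,\zeta\rangle,\dots,\langle I_{e_9}\zeta,\zeta\rangle)$ for the standard basis $e_1,\dots,e_9$ of $\mathbb R^9$. So the projection onto $L_\zeta$ is $\Pi_\zeta=\frac12(1+I_{h(\zeta)})$, polynomial in $\zeta$. Put $\mathrm{pr}_\zeta=\langle\cdot,\zeta\rangle\zeta$, $\Pi_4=\Pi_\zeta-\mathrm{pr}_\zeta$, $\Pi_1=1-\Pi_\zeta$. The endomorphism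
\[
\hat D_\zeta(t)=(\cos2t\,\Pi_4+\cos t\,\Pi_1)\pi_T+(\tfrac12\sin2t\,\Pi_4+\sin t\,\Pi_1)(\pi_\nu-A_\zeta\pi_T)+\mathrm{pr}_\zeta
\]
of $T_pN$ restricts to $D^Q_\zeta(t)$ on $\zeta^\perp$ and fixes $\zeta$. Hence $\delta^Q_\zeta(t)=\det\hat D_\zeta(t)$ is analytic.

The set of $\zeta(x)$ with $x\in V$ and $f_s(x)=p$ is nonempty, and it is open in $S(\nu_p)\cong S^m$ because $\zeta(V)$ is open in $U\nu Q$. For such $\zeta$ the function $\delta_\zeta^Q(t)$ is a nonzero constant times $\delta_x(s+t)$, so it vanishes to order $\mu_j$ at $t_j-s$. Thus the analytic functions $\zeta\mapsto\partial_t^k\delta^Q_\zeta(t_j-s)$, $k<\mu_j$, vanish on a nonempty open subset of $S(\nu_p)$. As $m\ge1$, $S(\nu_p)$ is connected, so they vanish identically. For every $\zeta\in S(\nu_p)$ the order of $\delta^Q_\zeta$ at $t_j-s$ is therefore at least $\mu_j$. By Lemma~\ref{lem:count}(iii) and \eqref{eq:22} the total order is $22=\sum\mu_j$. So the orders are exactly $\mu_j$ and there are no other zeros. By Lemma~\ref{lem:count}(i) the orders are the kernel dimensions.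

Apply this to $\zeta$ and to $-\zeta$ and use \eqref{eq:reverse}: the set $\{(t_j-s,\mu_j)\}$ is invariant under $t\mapsto-t$.
\end{proof}

\begin{lemma}\label{lem:pos}
If all $\mu_j\in\{4,7\}$, then there are zeros of order $7$, and if $s$ is one of them,
\[
\{(t_j-s,\mu_j)\}=\bigl\{(0,7),(\tfrac\pi4,4),(\tfrac\pi2,7),(\tfrac{3\pi}4,4)\bigr\}\quad\text{mod }\pi .
\]
\end{lemma}

\begin{proof}
The equation $4a+7b=22$ in integers $a,b\ge0$ has only the solution $a=b=2$: for $b=0,1,3$ the remainders $22,15,1$ are not divisible by $4$. Shift parameters so that $s=0$. Let $\tau\not\equiv0$ be the other zero of order $7$. Reflection at $0$ gives $-\tau\equiv\tau$, so $\tau\equiv\frac\pi2$. A zero $\beta$ of order $4$ is different from $0$ and $\frac\pi2$, the fixed points of $t\mapsto-t$. So the zeros of order $4$ are $\pm\beta$ with, say, $0<\beta<\frac\pi2$. Lemma~\ref{lem:all} for the zero $\beta$ says that reflection at $\beta$ preserves the set; it maps $0$ to $2\beta\in(0,\pi)$, which must have order $7$. So $2\beta=\frac\pi2$.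
\end{proof}

\section{A focal point of multiplicity 15}\label{sec:715}

\begin{proposition}\label{prop:715}
Let $i:M\to N$ be a connected immersed hypersurface with unit normal field and invariant focal data, and suppose that $\delta_x$ has a zero $s$ of order $15$. Then $i(M)$ is an open subset of a geodesic sphere of radius $\rho\in(0,\frac\pi2)$. If $M$ is compact, $i$ is an embedding onto that sphere.
\end{proposition}

\begin{proof}
Here $df_s=0$, so $f_s\equiv p$ is constant and $i(x)=\exp_p(-s\gamma_x'(s))$. By \eqref{eq:22}, $s\not\equiv0$ mod $\pi$. Geodesics have period $\pi$, so if $\rho\in(0,\frac\pi2]$ is chosen with $\rho\equiv\pm s$ mod $\pi$, then $i(M)$ lies in $O=\{\exp_p(\rho u):|u|=1\}$. As $\mathrm{Spin}(9)$ is transitive on unit vectors, $O$ is an orbit of the isotropy group of $p$, a compact connected embedded submanifold. The equivariant map $u\mapsto\exp_p(\rho u)$ onto the orbit $O$ is a submersion, so $\dim O\le15$. On the other hand $i:M\to O$ is an immersion of a $15$-manifold. Hence $\dim O=15$, and $i:M\to O$ is a local diffeomorphism with open image.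

If $\rho=\frac\pi2$, then by \eqref{eq:jac} with $a=0$ the differential of $u\mapsto\exp_p(\frac\pi2u)$ is $b\mapsto b_1$ on $u^\perp$, of rank $8$, and $\dim O=8$, a contradiction. So $\rho<\frac\pi2$, and $u\mapsto\exp_p(\rho u)$ is an embedding of $S^{15}$ by (F3). If $M$ is compact, $i:M\to O$ is a covering of the simply connected $O\cong S^{15}$ by a connected manifold, hence a diffeomorphism.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for multiplicities $(7,15)$]
For every zero $t_j$ of $\delta_x$, the end point of the focal normal $t_j\xi_x$ lies on $M_1$ or $M_2$, so all $\mu_j\in\{7,15\}$. Since $22$ is not divisible by $7$, \eqref{eq:22} forces some $\mu_j=15$ (in fact $22=7+15$). Proposition~\ref{prop:715} applies, and the sphere is an orbit of the isotropy group of its center, a conjugate of $\mathrm{Spin}(9)$.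
\end{proof}

\section{The eight-dimensional focal submanifold}\label{sec:eight}

Let $M$ be as in Section~\ref{sub:sheets}, let all $\mu_j\in\{4,7\}$, let $s$ be a zero of order $7$, and $Q$ a focal sheet for $s$. Then $\dim Q=8$. Fix $p\in Q$ and put $T=T_pQ$, $\nu=\nu_pQ$, so $\dim T=\dim\nu=8$. By Lemmas~\ref{lem:all} and \ref{lem:pos}, for \emph{every} unit $\zeta\in\nu$,
\begin{equation}\label{eq:kernels}
\dim\ker D^Q_\zeta(\tfrac\pi2)=7,\qquad \dim\ker D^Q_\zeta(\tfrac\pi4)=4 .
\end{equation}
As in Section~\ref{sec:mini}, we exploit these two conditions for $\zeta$ and $-\zeta$. The kernel at $\frac\pi2$ restricts how $\nu$ meets the lines; together with the kernels at $\pm\frac\pi4$ it then expresses $A_\zeta^2$ through the position of $\nu$. The source of the final contradictions is the following lemma.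

\begin{lemma}\label{lem:clifford}
There are no symmetric $A_1,\dots,A_8\in M_8(\mathbb R)$ with $A_iA_j+A_jA_i=2\delta_{ij}$.
\end{lemma}

\begin{proof}
For $I\subset\{1,\dots,8\}$ let $A_I$ be the product of the $A_i$, $i\in I$, in increasing order. If $|I|$ is even and $I\ne\emptyset$, then $A_I$ anticommutes with $A_i$ for $i\in I$. If $|I|$ is odd, there is $i\notin I$, and $A_I$ anticommutes with $A_i$. In both cases $A_i^{-1}A_IA_i=-A_I$, so $\operatorname{tr}A_I=0$ for $I\ne\emptyset$. Since the $A_i$ are symmetric, $A_I^TA_J=\pm A_{I\triangle J}$, where $I\triangle J$ is the symmetric difference. So the $256$ matrices $A_I$ are pairwise orthogonal and nonzero for the trace form, hence linearly independent in the $64$-dimensional space $M_8(\mathbb R)$, a contradiction.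
\end{proof}

\subsection{How $\nu$ meets the lines}

Put $d(\zeta)=\dim(\nu\cap L_\zeta)\ge1$ for unit $\zeta\in\nu$.

\begin{lemma}\label{lem:d}
$d(\zeta)\ge4$ for all unit $\zeta\in\nu$. Hence either \emph{(I)} $\nu$ is a line, or \emph{(II)} $d(\zeta)=4$ for all unit $\zeta\in\nu$.
\end{lemma}

\begin{proof}
By \eqref{eq:values} and \eqref{eq:kernels}, the map
\begin{equation}\label{eq:Phi}
\Phi:T\oplus(\nu\cap\zeta^\perp)\to V_4\oplus V_1,\qquad\Phi(a,n)=\bigl(a_4,\,(n-A_\zeta a)_1\bigr),
\end{equation}
has rank $15-7=8$. It is block triangular, since $n$ does not enter the first component. Write $d=d(\zeta)$. The diagonal block $n\mapsto n_1$ on $\nu\cap\zeta^\perp$ has kernel $\nu\cap V_4$ of dimension $d-1$, so its rank is $7-(d-1)=8-d$. The diagonal block $T\to V_4$, $a\mapsto a_4$, has image with orthogonal complement $V_4\cap T^\perp=V_4\cap\nu$ in $V_4$, so its rank is $7-(d-1)=8-d$ as well. Therefore $8=\operatorname{rank}\Phi\ge2(8-d)$, that is $d\ge4$.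

Suppose $d(\zeta)>4$ for some $\zeta$. If $\nu\not\subset L_\zeta$, take a unit $\zeta'\in\nu\setminus L_\zeta$. As $L_\zeta\cap L_{\zeta'}=0$, we get $d(\zeta)+d(\zeta')\le8$, contradicting $d(\zeta')\ge4$. So $\nu\subset L_\zeta$, and $\nu=L_\zeta$ by dimension.
\end{proof}

\begin{lemma}\label{lem:I}
Case \emph{(I)} is impossible.
\end{lemma}

\begin{proof}
If $\nu$ is a line, then for each unit $\zeta\in\nu$ we have $V_1=T$, $V_4=\nu\cap\zeta^\perp$, and by \eqref{eq:values} $D^Q_\zeta(\frac\pi4)(a+n)=\frac1{\sqrt2}(a-A_\zeta a)+\frac12n$. Hence $\dim\ker(A_\zeta-1)=4$ by \eqref{eq:kernels}, and \eqref{eq:kernels} for $-\zeta$ gives $\dim\ker(A_\zeta+1)=4$. So $A_\zeta^2=1$ on $T$ for all unit $\zeta\in\nu$. Polarizing, $A_{\zeta_1},\dots,A_{\zeta_8}$ for an orthonormal basis of $\nu$ contradict Lemma~\ref{lem:clifford}.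
\end{proof}

This excludes the analogue of the conic of Remark~\ref{rem:conic}. From now on we are in case (II).

\subsection{The shape operators}

Fix a unit $\zeta\in\nu$. Let
\[
W=T\cap V_1,\qquad W'=T\cap W^\perp,\qquad P=\pi_T\pi_{V_1}|_T,
\]
where $\pi_{V_1}$ is the orthogonal projection onto $V_1=V_1(\zeta)$. As $W$ is the kernel of $T\to V_4$, a map of rank $8-d(\zeta)=4$, we have $\dim W=\dim W'=4$. The operator $P$ is symmetric and $P|_W=1$, so it preserves $W'$; put $P'=P|_{W'}$.

\begin{lemma}\label{lem:shape}
With respect to $T=W\oplus W'$,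
\[
A_\zeta=\begin{pmatrix}0&B\\B^T&0\end{pmatrix},\qquad B^TB=P' .
\]
\end{lemma}

\begin{proof}
\emph{The kernel at $\frac\pi2$ makes the $W$-block vanish.} Both diagonal blocks of $\Phi$ in \eqref{eq:Phi} have rank $4$, and $\operatorname{rank}\Phi=8$. The first component of $\Phi$ has kernel $W\oplus(\nu\cap\zeta^\perp)$, so $8=4+\dim\Phi(W\oplus(\nu\cap\zeta^\perp))$. Hence the $4$-dimensional space $\Phi(W\oplus(\nu\cap\zeta^\perp))$ equals its subspace of all $(0,n_1)$, $n\in\nu\cap\zeta^\perp$, which is also $4$-dimensional. So for $a\in W$ there is $n\in\nu\cap\zeta^\perp$ with $(A_\zeta a)_1=n_1$. For $a'\in W\subset T\cap V_1$ this gives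
\[
\langle A_\zeta a,a'\rangle=\langle(A_\zeta a)_1,a'\rangle=\langle n_1,a'\rangle=\langle n,a'\rangle=0 .
\]
So $A_\zeta=\begin{pmatrix}0&B\\B^T&G\end{pmatrix}$ with $G$ symmetric.

\emph{The kernels at $\pm\frac\pi4$ give the rest.} By \eqref{eq:values}, $D^Q_\zeta(\frac\pi4)(a+n)=0$ iff $b=n-A_\zeta a$ equals $-a_1$. Splitting into components in $T$ and $\nu$, this means $A_\zeta a=Pa$ and $n=-\pi_\nu(a_1)$. The second condition defines an element $n\in\nu\cap\zeta^\perp$, because $\langle\pi_\nu(a_1),\zeta\rangle=\langle a_1,\zeta\rangle=0$. So $\dim\ker(A_\zeta-P)=4$. The vector $-\zeta$ has the same $V_1$ and the same $P$, so also $\dim\ker(A_\zeta+P)=4$. Let $(w,z)\in W\oplus W'$. Then $(w,z)\in\ker(A_\zeta\mp P)$ iff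
\[
Bz=\pm w\quad\text{and}\quad B^Tw+Gz=\pm P'z,
\]
that is, iff $w=\pm Bz$ and $(B^TB-P'\pm G)z=0$. As $\dim W'=4$ and both kernels have dimension $4$, $B^TB-P'\pm G=0$ for both signs. So $G=0$ and $B^TB=P'$.
\end{proof}

It remains to compute $P'$, which depends only on the position of $\nu$ relative to the lines.

\subsection{The lines meeting $\nu$ form a round 4-sphere}

Let $\Sigma\subset S^8$ be the set of $v$ with $\nu_v:=\nu\cap\ell(v)\ne0$. In case (II), $\dim\nu_v=4$ for all $v\in\Sigma$, and every unit vector of $\nu$ lies in exactly one $\nu_v$. So the unit sphere $S^7$ of $\nu$ is partitioned into great $3$-spheres indexed by $\Sigma$, as in a Hopf fibration. We show that the index set is a round sphere.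

\begin{lemma}\label{lem:sphere}
There are a unit vector $e\in\mathbb R^9$, a $5$-dimensional linear subspace $E_0\perp e$, and $0\le c<1$ such that
\begin{equation}\label{eq:Sigma}
\Sigma=\{ce+\sqrt{1-c^2}\,w:\ w\in E_0,\ |w|=1\}.
\end{equation}
\end{lemma}

\begin{proof}
The assertion is that $\Sigma$ is a round $4$-sphere of positive radius, that is, the intersection of $S^8$ with a $5$-dimensional affine subspace at distance $c<1$ from $0$. Changing the identification of $T_pN$ with $\mathbb O^2$ by $g\in\mathrm{Spin}(9)$ replaces $\Sigma$ by $g'\Sigma$. Since $\mathrm{Spin}(9)$ is transitive on lines, we may assume that $\ell_\infty$ meets $\nu$ nontrivially, say $\nu\cap\ell_\infty=0\oplus U$ with $\dim U=4$. As $\nu\ne\ell_\infty$, another line $\ell_{m_0}$ meets $\nu$ nontrivially; write $\nu\cap\ell_{m_0}=\{(x,m_0x):x\in X\}$ with $\dim X=4$. By dimension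
\[
\nu=\{(x,m_0x+u):x\in X,\ u\in U\}.
\]

Let $0\ne x\in X$ and $u\in U$. The vector $(x,m_0x+u)\in\nu$ lies on $\ell_m$ with $m=(m_0x+u)x^{-1}=m_0+ux^{-1}$. For any $m$, the vectors of $\nu\cap\ell_m$ are the $(x',mx')$ with $x'\in X$ and $(m-m_0)x'\in U$. Since $\dim(\nu\cap\ell_m)=4=\dim X$ for our $m$, the last condition holds for all $x'\in X$: that is, $(ux^{-1})X\subset U$. So the linear subspace
\[
Z=\{z\in\mathbb O:zX\subset U\}
\]
contains all $ux^{-1}$ with $u\in U$, $0\neq x\in X$. Fix $0\ne x_0\in X$. The map $Z\to U$, $z\mapsto zx_0$, is injective, and it is surjective because $u=(ux_0^{-1})x_0$. So $\dim Z=4$. Conversely, for $z\in Z$ all $(x,m_0x+zx)$, $x\in X$, lie in $\nu\cap\ell_{m_0+z}$. Therefore the slopes of the lines meeting $\nu$ nontrivially are exactly $(m_0+Z)\cup\{\infty\}$, an affine $4$-space together with $\infty$. Inverse stereographic projection maps it to a round $4$-sphere of positive radius.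
\end{proof}

\subsection{The focal sheet is totally geodesic}

The number $c$ of Lemma~\ref{lem:sphere} is what replaces $\kappa$. To compute $P'$ we use that the compression of $I_e$ to $\nu$ is the scalar $c$. This fixes the position of $\nu$, and hence of $T=\nu^\perp$, relative to the eigenspaces of $I_v$, $v\in\Sigma$, well enough to read off $P'$.

\begin{proposition}\label{prop:tg}
For every $p\in Q$ and every unit $\zeta\in\nu_pQ$ we have $A_\zeta^2=c^2$, with $c$ as in \eqref{eq:Sigma}. Moreover $c=0$, so $Q$ is totally geodesic.
\end{proposition}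

\begin{proof}
By \eqref{eq:h}, a unit vector $\theta\in\nu_\sigma$, $\sigma\in\Sigma$, satisfies $\langle I_e\theta,\theta\rangle=\langle\sigma,e\rangle=c$. Every unit vector of $\nu$ is of this kind, so by polarization
\begin{equation}\label{eq:Ie}
\langle I_e\theta,\theta'\rangle=c\,\langle\theta,\theta'\rangle\qquad(\theta,\theta'\in\nu).
\end{equation}

Fix a unit $\zeta\in\nu$, let $L_\zeta=\ell(v)$ with $v=ce+\sqrt{1-c^2}\,w\in\Sigma$, and let $v^*=ce-\sqrt{1-c^2}\,w\in\Sigma$ be the antipode of $v$ on the sphere $\Sigma$. Then $v^*\ne v$ and $I_v+I_{v^*}=2cI_e$, so by \eqref{eq:Ie}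
\begin{equation}\label{eq:sum}
\langle I_v\theta,\theta'\rangle+\langle I_{v^*}\theta,\theta'\rangle=2c^2\langle\theta,\theta'\rangle\qquad(\theta,\theta'\in\nu).
\end{equation}
For $\theta\in\nu_v$, $\theta'\in\nu_{v^*}$ the left-hand side is $2\langle\theta,\theta'\rangle$. Since $c<1$, it follows that $\nu_v\perp\nu_{v^*}$, and by dimension $\nu=\nu_v\oplus\nu_{v^*}$. For $\theta,\theta'\in\nu_{v^*}$, \eqref{eq:sum} gives $\langle I_v\theta,\theta'\rangle=(2c^2-1)\langle\theta,\theta'\rangle$.

Now decompose $T_pN$ orthogonally into the $4$-dimensional spaces $\nu_v$, $\nu_{v^*}$, $W$, $W'$. The operator $I_v$ is $+1$ on $\nu_v\subset\ell(v)$ and $-1$ on $W\subset V_1=\ell(v)^\perp=\ell(-v)$. So it preserves $\nu_{v^*}\oplus W'$, where it has the form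
\[
\begin{pmatrix}\alpha&\beta\\ \beta^T&\gamma\end{pmatrix},\qquad\alpha=2c^2-1\ \text{(a scalar matrix)},\quad\gamma=\gamma^T .
\]
Since $I_v^2=1$, we have $\beta\beta^T=1-\alpha^2$ and $\beta^T\beta+\gamma^2=1$. As $\beta$ is square, $\beta^T\beta=1-\alpha^2$ too, so $\gamma^2=\alpha^2$. The trace of $I_v$ vanishes on $T_pN$ and on $\nu_v\oplus W$, so $\operatorname{tr}\gamma=-4\alpha$. A symmetric $4\times4$ matrix with eigenvalues $\pm|\alpha|$ and trace $-4\alpha$ is the scalar $-\alpha$, so $\gamma=-\alpha=1-2c^2$. Because $\pi_{V_1}=\frac12(1-I_v)$, the block $P'$ of $P$ on $W'$ is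
\[
P'=\tfrac12(1-\gamma)=c^2 .
\]
By Lemma~\ref{lem:shape}, $B^TB=c^2$. As $B$ is a $4\times4$ matrix, $BB^T=c^2$ as well, and $A_\zeta^2=c^2$.

The number $c$ depends on $\nu$ but not on $\zeta\in\nu$. If $c>0$, polarizing $A_\zeta^2=c^2|\zeta|^2$ on the $8$-dimensional space $\nu$ gives eight matrices $A_{\zeta_i}/c$ as excluded by Lemma~\ref{lem:clifford}. So $c=0$, and a symmetric $A_\zeta$ with $A_\zeta^2=0$ is $0$.
\end{proof}

\subsection{The tangent spaces form one orbit}

Knowing that $Q$ is totally geodesic, we must still see that its tangent space is always the same $8$-plane up to isometry.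

\begin{proposition}\label{prop:orbit}
Under the identifications \textup{(F1)}, all tangent spaces $T_pQ$ lie in one $\mathrm{Spin}(9)$-orbit of $8$-planes in $\mathbb O^2$, the same for all $M$, $Q$, $p$ as in this section. Thus for any two of them, $T_pQ$ and $T_{\bar p}\bar Q$, there is $g\in F_4$ with $g\bar p=p$ and $dg(T_{\bar p}\bar Q)=T_pQ$.
\end{proposition}

\begin{proof}
Since $c=0$, $\Sigma$ is the unit sphere of the $5$-dimensional subspace $E_0$. For $v\in\Sigma$ also $-v=v^*\in\Sigma$, and $\nu=\nu_v\oplus\nu_{-v}$ is a sum of subspaces of the $\pm1$-eigenspaces of $I_v$. So $I_v\nu=\nu$ for all $v\in\Sigma$.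

Let $v_1,\dots,v_5$ be an orthonormal basis of $E_0$, $I_j=I_{v_j}$, and $\omega=I_1I_2I_3I_4I_5$. Reversing the order of five anticommuting factors costs $10$ transpositions, so $\omega^T=\omega$, and $\omega^2=\omega^T\omega=1$. Moreover $\omega$ commutes with $I_1,\dots,I_5$ and anticommutes with $I_{v_6}$ for a unit $v_6\perp E_0$. So its eigenspaces $\Omega_\pm$ have dimension $8$ and are invariant under $I_1,\dots,I_5$.

\emph{Every subspace $Y\ne0$ invariant under $I_1,\dots,I_5$ has dimension divisible by $8$.} Since $I_1$ and $I_2$ anticommute, $I_2$ exchanges the eigenspaces of $I_1|_Y$, so $\dim Y=2\dim Y'$ with $Y'=\ker(I_1|_Y-1)$. The operators $I_2I_3$ and $I_2I_4$ commute with $I_1$, so they preserve $Y'$; they have square $-1$ and anticommute, as $I_2I_3I_2I_4=-I_3I_4$ and $I_2I_4I_2I_3=-I_4I_3=I_3I_4$. So $Y'$ is a quaternionic vector space, and $4\mid\dim Y'$.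

As $\omega\nu=\nu$, $\nu$ is the sum of $\nu\cap\Omega_+$ and $\nu\cap\Omega_-$, both invariant under $I_1,\dots,I_5$ and so of dimension $0$ or $8$. Hence $\nu$ is one of $\Omega_\pm$, and $T=\nu^\perp$ is the other. Replacing $v_1$ by $-v_1$ interchanges $\Omega_\pm$, so we may choose the frame such that $T=\Omega_+$. For $g\in\mathrm{Spin}(9)$ we have $g\omega g^{-1}=I_{g'v_1}\cdots I_{g'v_5}$, and $SO(9)$ is transitive on orthonormal $5$-frames. So all these $T$ lie in one orbit. The last statement follows from (F1).
\end{proof}

\section{Multiplicities $(4,7)$: the hypersurface is a tube}\label{sec:47}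

\subsection{The model}\label{sub:model}

Let $H$ be a principal orbit of $G'$ with multiplicities $(4,7)$, and let $s'$ be a zero of order $7$ for $H$. As $G'$ is connected, it preserves the unit normal field of $H$, so $f_{s'}$ is $G'$-equivariant and
\[
F:=f_{s'}(H)
\]
is a $G'$-orbit, hence a compact connected embedded submanifold, of dimension $8$. The focal sheets $f_{s'}(V)$, $V\subset H$, are $8$-dimensional submanifolds contained in $F$, so they are open in $F$. By Proposition~\ref{prop:tg}, $F$ is totally geodesic. Being complete and connected, $F=\exp_q(T_qF)$ for every $q\in F$. The set $F$ is contained in the focal submanifold of multiplicity $7$ of $H$, which is diffeomorphic to $\mathbb HP^2$. Since $F$ is compact and of the same dimension as this connected manifold, it equals it: $F\cong\mathbb HP^2$, and in particular $F$ is simply connected.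

The map $H\to U\nu F$, $y\mapsto\gamma_y'(s')$, is an equivariant local diffeomorphism by \eqref{eq:zeta}. Its image is open and compact, and $U\nu F$, an $S^7$-bundle over $F$, is connected. So the map is onto, and \emph{$G'$ is transitive on $U\nu F$}. By Lemmas~\ref{lem:all} and \ref{lem:pos}, for every $\zeta\in U\nu F$,
\begin{equation}\label{eq:7474}
\dim\ker D^F_\zeta(t)=7,4,7,4\ \text{ for }t\equiv0,\tfrac\pi4,\tfrac\pi2,\tfrac{3\pi}4\ (\mathrm{mod}\ \pi),\quad\text{and }0\text{ otherwise.}
\end{equation}
For $\sigma\in\mathbb R$ put
\[
O_\sigma=\{\exp(\sigma\zeta):\zeta\in U\nu F\}.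
\]
It is a $G'$-orbit and the image of the $15$-manifold $U\nu F$ under an equivariant map, hence a compact connected embedded submanifold of dimension at most $15$.

\begin{lemma}\label{lem:tube}
Let $\sigma\notin\frac\pi4\mathbb Z$. Then $\epsilon:U\nu F\to O_\sigma$, $\epsilon(\zeta)=\exp(\sigma\zeta)$, is a diffeomorphism. The hypersurface $O_\sigma$ is simply connected and has the global unit normal field $\epsilon(\zeta)\mapsto\gamma_\zeta'(\sigma)$. With respect to it $O_\sigma$ is equifocal, and its focal parameters of multiplicity $7$ are the elements of $-\sigma+\frac\pi2\mathbb Z$, those of multiplicity $4$ the elements of $-\sigma+\frac\pi4+\frac\pi2\mathbb Z$.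
\end{lemma}

\begin{proof}
The differential of $\epsilon$ at $\zeta$ is $D_\zeta^F(\sigma)$ up to parallel transport and the identification of $T_\zeta(U\nu F)$ with the data $(a,n)$ in \eqref{eq:init}. It is injective by \eqref{eq:7474}, so $\dim O_\sigma=15$ and $\epsilon$ is a local diffeomorphism. As $F$-Jacobi fields are orthogonal to $\gamma_\zeta'$, the vector $\gamma_\zeta'(\sigma)$ is normal to $O_\sigma$ at $\epsilon(\zeta)$. Hence, near $\epsilon(\zeta)$, $\epsilon(\tilde\zeta)\mapsto\gamma'_{\tilde\zeta}(\sigma)$ is a unit normal field of $O_\sigma$, whose normal geodesics are the $\gamma_{\tilde\zeta}$. So the $F$-Jacobi fields along $\gamma_\zeta$ coincide, after a shift of the parameter by $\sigma$, with the $O_\sigma$-Jacobi fields along this geodesic. The latter do not depend on the orientation of the geodesic, as was seen before \eqref{eq:reverse}.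

\emph{$\epsilon$ is injective.} Suppose $\zeta\ne\zeta'$ and $\epsilon(\zeta)=\epsilon(\zeta')=y$. The unit normals $\gamma_\zeta'(\sigma)$ and $\gamma_{\zeta'}'(\sigma)$ of the hypersurface $O_\sigma$ at $y$ are different, since $\zeta\ne\zeta'$. So they are opposite, and $\gamma_{\zeta'}(\sigma+t)=\gamma_\zeta(\sigma-t)$. The $F$-Jacobi fields along $\gamma_{\zeta'}$ and along $\gamma_\zeta$ are then the same fields along this geodesic. At the foot point of $\zeta'$, which is $\gamma_\zeta(2\sigma)$, a $7$-dimensional space of them vanishes. By \eqref{eq:7474}, $2\sigma\in\frac\pi2\mathbb Z$, a contradiction.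

So $\epsilon$ is a diffeomorphism onto $O_\sigma$. Then $O_\sigma$ is an $S^7$-bundle over the simply connected $F$, hence simply connected, and the normal field is global. With respect to it, $D_{\epsilon(\zeta)}(t)$ is $D^F_\zeta(\sigma+t)$ up to isomorphisms independent of $t$. The focal data follow from \eqref{eq:7474}.
\end{proof}

\subsection{General hypersurfaces}

\begin{proposition}\label{prop:47}
Let $i:M\to N$ be a connected immersed hypersurface with unit normal field and invariant focal data, all $\mu_j\in\{4,7\}$, and let $s$ be a zero of order $7$. Then $s\notin\frac\pi4\mathbb Z$, and there is $g\in F_4$ such that $i(M)$ is an open subset of $g\,O_{-s}$. If $M$ is compact, $i$ is an embedding onto $g\,O_{-s}$.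
\end{proposition}

\begin{proof}
Since $0$ is not a zero of $\delta_x$, Lemma~\ref{lem:pos} gives $-s\not\equiv0,\frac\pi4,\frac\pi2,\frac{3\pi}4$ mod $\pi$, that is, $s\notin\frac\pi4\mathbb Z$.

For $x\in M$ put $\tau(x)=\operatorname{im}(df_s)_x\subset T_{f_s(x)}N$. If $Q=f_s(V)$ is a focal sheet with $x\in V$, then $\tau(x)=T_{f_s(x)}Q$. By Proposition~\ref{prop:orbit}, applied to $Q$ and to a focal sheet of $H$, there is $g\in F_4$ with $f_s(x)\in gF$ and $\tau(x)=T_{f_s(x)}(gF)$. So $\exp_{f_s(x)}(\tau(x))=gF$. Both $Q$ and $gF$ are totally geodesic, and they have the same tangent space at $f_s(x)$; hence a neighborhood of $f_s(x)$ in $Q$ is open in $gF$. For $x'$ near $x$ it follows that $f_s(x')\in gF$, $\tau(x')=T_{f_s(x')}(gF)$, and $\exp_{f_s(x')}(\tau(x'))=gF$. Thus the set $\exp_{f_s(x)}(\tau(x))$ is locally constant in $x$, hence constant, because $M$ is connected, and one $g$ serves for all $x\in M$. For all $x\in M$ we now have $f_s(x)\in gF$ and $\tau(x)=T_{f_s(x)}(gF)$, so $\gamma_x'(s)\in U\nu(gF)$ and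
\[
i(x)=\exp(-s\,\gamma_x'(s))\in gO_{-s}.
\]
By Lemma~\ref{lem:tube}, $gO_{-s}$ is a simply connected embedded hypersurface. The immersion $i:M\to gO_{-s}$ is between $15$-manifolds, hence a local diffeomorphism with open image. If $M$ is compact, it is a covering of a simply connected manifold by a connected one, hence a diffeomorphism.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Theorem~\ref{thm:mult} the multiplicities are $(7,15)$ or $(4,7)$. The first case was treated in Section~\ref{sec:715}. In the second case all $\mu_j\in\{4,7\}$, and by Proposition~\ref{prop:47} $i$ is an embedding onto $gO_{-s}$, an orbit of the closed connected group $gG'g^{-1}$ and a tube around the totally geodesic $gF\cong\mathbb HP^2$.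
\end{proof}

\begin{remark}
Theorem~\ref{thm:mult} entered only to list the multiplicities. Connectedness of $M$ made $f_s$ constant in Section~\ref{sec:715} and $gF$ constant in Proposition~\ref{prop:47}. Compactness was used only to turn the local diffeomorphism $i$ into a covering. The known example entered through the existence of $H$ and the diffeomorphism type of $F$.
\end{remark}

\section{Classification, local version, and isoparametric hypersurfaces}\label{sec:complements}

We keep the notation $H$, $s'$, $F\cong\mathbb HP^2$ and $O_\sigma$ of Section~\ref{sub:model}.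

\begin{theorem}[Classification up to congruence]\label{thm:class}
The equifocal hypersurfaces of $\mathbb OP^2$ are, up to isometry, exactly
\begin{enumerate}
\item the geodesic spheres of radius $\rho\in(0,\frac\pi2)$;
\item the tubes $O_\rho$, $\rho\in(0,\frac\pi4)$, around the totally geodesic $F\cong\mathbb HP^2$.
\end{enumerate}
Distinct entries are not congruent.
\end{theorem}

The range in the second item is explained by the following symmetry: the two focal points of multiplicity $7$ on a normal geodesic lie on the same $\mathbb HP^2$.

\begin{lemma}\label{lem:sym}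
$O_{-\sigma}=O_\sigma=O_{\sigma+\pi/2}$ for all $\sigma\in\mathbb R$. In particular, for $\sigma\notin\frac\pi4\mathbb Z$ there is $\rho\in(0,\frac\pi4)$ with $O_\sigma=O_\rho$.
\end{lemma}

\begin{proof}
The first equality follows from $-U\nu F=U\nu F$. For the second, recall that $H\to U\nu F$, $y\mapsto\gamma_y'(s')$, is onto. So
\[
F':=\{\exp(\tfrac\pi2\zeta):\zeta\in U\nu F\}=f_{s'+\pi/2}(H).
\]
By Lemma~\ref{lem:pos}, $s'+\frac\pi2$ is also a zero of order $7$ for $H$. So, as for $F$, $F'$ is a compact totally geodesic $8$-dimensional $G'$-orbit. Frankel's theorem says that two compact totally geodesic submanifolds of a complete connected manifold of positive sectional curvature intersect if the sum of their dimensions is at least that of the manifold. Here $8+8=16$, so $F$ and $F'$ intersect. Being orbits, they coincide. Let $\zeta=\gamma_y'(s')\in U\nu F$. Then $\gamma_\zeta'(\frac\pi2)=\gamma_y'(s'+\frac\pi2)\in U\nu F'=U\nu F$ by \eqref{eq:zeta}, and $\exp((\sigma+\frac\pi2)\zeta)=\exp(\sigma\gamma_\zeta'(\frac\pi2))\in O_\sigma$. So the orbits $O_{\sigma+\pi/2}$ and $O_\sigma$ coincide.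

For the last statement, shift $\sigma$ by a multiple of $\frac\pi2$ into $(-\frac\pi4,\frac\pi4)\setminus\{0\}$ and change its sign if necessary.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
By Theorem~\ref{thm:mult}, Propositions~\ref{prop:715} and \ref{prop:47} and Lemma~\ref{lem:sym}, every equifocal hypersurface is congruent to an entry of the list; geodesic spheres of the same radius are congruent because $F_4$ is transitive on $N$.

Conversely, the geodesic sphere of radius $\rho<\frac\pi2$ about $p$ is an embedded hypersurface with unit normal $\gamma_u'(\rho)$ at $\exp_p(\rho u)$. For the submanifold $\{p\}$, \eqref{eq:D} gives $D^{\{p\}}_u(t)=\frac12\sin2t$ on $V_4$ and $\sin t$ on $V_1$. As in Lemma~\ref{lem:tube}, the sphere's $D_x(t)$ is $D_u^{\{p\}}(\rho+t)$ up to isomorphisms independent of $t$. So the focal parameters are $-\rho+\pi\mathbb Z$ with multiplicity $15$ and $-\rho+\frac\pi2+\pi\mathbb Z$ with multiplicity $7$, and the sphere is equifocal. The tubes $O_\rho$ are equifocal by Lemma~\ref{lem:tube}.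

Isometries preserve the focal parameters and their multiplicities, and changing the unit normal changes the sign of all focal parameters. The multiplicity $15$ occurs for the spheres only. For spheres the set $\pm\rho+\pi\mathbb Z$ of parameters of multiplicity $15$, for both choices of the normal, determines $\rho\in(0,\frac\pi2)$; for tubes the set $\pm\rho+\frac\pi2\mathbb Z$ of parameters of multiplicity $7$ determines $\rho\in(0,\frac\pi4)$. So distinct entries are not congruent.
\end{proof}

The next theorem needs neither compactness nor Theorem~\ref{thm:mult}.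

\begin{theorem}[Local version]\label{thm:local}
Let $i:M\to\mathbb OP^2$ be a connected immersed hypersurface with unit normal field and invariant focal data.
\begin{itemize}
\item[(i)] If a focal multiplicity $15$ occurs, $i(M)$ is an open subset of a geodesic sphere.
\item[(ii)] If all focal multiplicities lie in $\{4,7\}$, $i(M)$ is an open subset of a tube congruent to some $O_\rho$, $\rho\in(0,\frac\pi4)$.
\end{itemize}
\end{theorem}

\begin{proof}
Part (i) is Proposition~\ref{prop:715}. Part (ii) is Proposition~\ref{prop:47} together with Lemma~\ref{lem:sym}.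
\end{proof}

Finally, equifocal hypersurfaces are the same as isoparametric ones.

\begin{theorem}\label{thm:iso}
For a connected immersed hypersurface $M\subset\mathbb OP^2$ with unit normal field $\xi$, the following \textup{(a)} and \textup{(b)} are equivalent, and for compact $M$ they are equivalent to \textup{(c)}.
\begin{itemize}
\item[(a)] The focal data are invariant.
\item[(b)] $\delta_x$ is independent of $x$.
\item[(c)] For all small $|t|$ the parallel hypersurface $f_t(M)$ has constant mean curvature.
\end{itemize}
Consequently every compact connected two-sided hypersurface of $\mathbb OP^2$ satisfying \textup{(c)} is, up to isometry, one of the homogeneous hypersurfaces in Theorem~\ref{thm:class}.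
\end{theorem}

\begin{proof}
(a)$\Rightarrow$(b): By Lemma~\ref{lem:count}, $e^{22it}\delta_x(t)$ is a polynomial in $e^{it}$ of degree exactly $44$ with nonzero constant term. All its zeros are on the unit circle, and by Lemma~\ref{lem:count}(i) their positions and orders are given by the focal data. So the focal data determine $\delta_x$ up to a constant, which is fixed by $\delta_x(0)=1$.

(b)$\Rightarrow$(a): By Lemma~\ref{lem:count}(i), $\delta_x$ determines the focal data at $x$.

(b)$\Leftrightarrow$(c) for compact $M$: For small $|t|$, uniformly in $x$ by compactness, $f_t$ is an immersion with unit normal $\gamma_x'(t)$ at $f_t(x)$. Since $J_w(t)$ is tangent to $f_t(M)$ and the derivative of the normal in this direction is $J_w'(t)$, the shape operator is $-D_x'(t)D_x(t)^{-1}$, with trace $-\delta_x'(t)/\delta_x(t)$. It is independent of $x$ for all small $|t|$ iff $\delta_x(t)$ is so for all small $|t|$, because $\delta_x(0)=1$. By analyticity in $t$ this is (b).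

The last statement follows from (c)$\Rightarrow$(a) and Theorem~\ref{thm:class}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Mult}
\emph{Multiplicities of equifocal hypersurfaces in symmetric spaces},
\texttt{https://archive.intlpress.com/site/pub/files/\_fulltext/journals/ajm/1998/0002/\allowbreak 0001/AJM-1998-0002-0001-a007.pdf}.

\bibitem{Besse}
Besse, \emph{Manifolds all of whose geodesics are closed}.

\bibitem{Harvey}
Harvey, \emph{Spinors and Calibrations}.

\end{thebibliography}

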